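\title{Finite-time blow-up without finite variance for the focusing nonlinear Schr\"odinger equation with a potential on the line}

\begin{abstract}
We consider the focusing mass-supercritical nonlinear Schr\"odinger equation on the real line with a potential $V\ge0$ satisfying $xV'+2V\ge0$, and $H^1$ data below the ground state threshold on the blow-up side. We prove that every such solution blows up in finite time in both time directions. No parity of the data or of the potential and no spatial decay of the data is assumed, and the lifespan is bounded in terms of the mass, the distance to the threshold and the size of $xV'$. For $V=0$ the bound is a constant times $M(u_0)^{1/s_c}$, and this exponent is the only possible one. The proof replaces the variance by an average of suprema of localized masses over time-independent weights $\psi\ge0$ with $\psi''\ge-1$. This functional is bounded in terms of the mass and is uniformly convex in time.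
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $p>5$. We study the Cauchy problem
\begin{equation}\label{eq:nls}
i\partial_t u+\partial_x^2u-Vu+|u|^{p-1}u=0,\qquad (t,x)\in I\times\mathbb{R},\qquad u(0)=u_0\in H^1(\mathbb{R}),
\end{equation}
where $I$ is the maximal interval of existence and the real potential $V$ satisfies
\begin{itemize}
\item[(V1)] $V\ge0$ and $V\in L^1(\mathbb{R})+L^\infty(\mathbb{R})$;
\item[(V2)] the distribution $xV'$ belongs to $L^1(\mathbb{R})+L^\infty(\mathbb{R})$; we fix a decomposition $xV'=W_1+W_2$ with $W_1\in L^1$, $W_2\in L^\infty$;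
\item[(V3)] $xV'(x)+2V(x)\ge0$ for almost every $x$.
\end{itemize}
For $V\in C^1$ we have $(x^2V)'=x(xV'+2V)$, so (V3) says that $x^2V(x)$ does not decrease as $x$ moves away from the origin. Examples are the nonnegative constants and the step $V=\mathbf 1_{\{x>0\}}$, for which $xV'=0$; the singular potentials $V=|x|^{-a}$ with $0<a<1$, for which $xV'=-aV$; and $V=(1+x^2)^{-a/2}$ with $0\le a\le2$, for which $xV'=-ax^2(1+x^2)^{-1}V\ge-2V$.

We write $\|\cdot\|_r$ for the norm of $L^r(\mathbb{R})$. Under (V1) the form domain of $-\partial_x^2+V$ is $H^1(\mathbb{R})$, the problem is locally well posed there, and the mass and the energy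
\[
M(v)=\|v\|_2^2,\qquad E_V(v)=\tfrac12\|v\|_{\dot H^1_V}^2-\tfrac1{p+1}\|v\|_{p+1}^{p+1},\qquad \|v\|_{\dot H^1_V}^2=\|v_x\|_2^2+\int V|v|^2\,dx,
\]
are conserved (Section~\ref{sec:prelim}). We write $E_0$ for the energy with $V=0$, and
\[
s_c=\frac12-\frac2{p-1},\qquad \sigma=\frac{1-s_c}{s_c}=\frac{p+3}{p-5},\qquad \gamma=\frac{p-1}{p+1}.
\]
These exponents come from scaling. For $V=0$, if $u$ solves \eqref{eq:nls} then so does
\begin{equation}\label{eq:scaling}
u_\lambda(t,x)=\lambda^{2/(p-1)}u(\lambda^2t,\lambda x),\qquad\lambda>0 .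
\end{equation}
The mass is multiplied by $\lambda^{-2s_c}$, while $\|u_x\|_2^2$, $\|u\|_{p+1}^{p+1}$ and $E_0$ are multiplied by $\lambda^{2-2s_c}$. Hence $M^\sigma E_0$ and $\|u\|_2^\sigma\|u_x\|_2$ are scale invariant, and they are the natural measures of the size of the data. The unit of size is the ground state $Q$, the unique even positive solution of $-Q''+Q=|Q|^{p-1}Q$ in $H^1(\mathbb{R})$; for $V=0$ the function $e^{it}Q$ is a global solution. We assume that the data lie below the ground state, on the side where the gradient is large: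
\begin{equation}\label{eq:threshold}
M(u_0)^{\sigma}E_V(u_0)<M(Q)^{\sigma}E_0(Q),\qquad \|u_0\|_2^{\sigma}\|u_0\|_{\dot H^1_V}>\|Q\|_2^{\sigma}\|Q'\|_2 .
\end{equation}

The solution \emph{blows up} in positive (negative) time if $I$ is bounded above (below). It \emph{grows up} in positive (negative) time if it is global in that direction and $\limsup\|u_x(t)\|_2=\infty$ as $t\to+\infty$ ($t\to-\infty$). It is known that under (V1)--(V3) and \eqref{eq:threshold} exactly one of the following occurs: (a) blow-up in both directions; (b) blow-up in positive and grow-up in negative time; (c) blow-up in negative and grow-up in positive time; (d) grow-up in both directions. It is also known that only (a) occurs if $xu_0\in L^2$. The question posed in \cite{GD} is whether (b)--(d) can be excluded when $u_0$ and $V$ are even and $xu_0\in L^2$ is not assumed; it is stated there as not known, the one-dimensional setting being given as the reason.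

The condition $xu_0\in L^2$ concerns the far tail of the data, while \eqref{eq:threshold} forces the focusing term to dominate at all times for reasons that involve only mass and energy. One would therefore guess that the condition can be dropped. Approximating $u_0$ by compactly supported data $u_{0,n}$ does not prove this. Continuous dependence gives $|I(u_0)|\le\liminf|I(u_{0,n})|$, which is useful only if the lifespans have a bound independent of $\|xu_{0,n}\|_2$, and the bound furnished by the variance argument (recalled in Section~\ref{sec:idea}) depends on it. We prove a bound that does not. With $M=M(u_0)$ and $E=E_V(u_0)$, the distance to the threshold is measured by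
\[
\kappa=\min\Big\{1,\;1-\frac{M^\sigma E}{M(Q)^\sigma E_0(Q)}\Big\}\in(0,1],
\]
where $E_0(Q)>0$ by \eqref{eq:pohozaev} below.

\begin{theorem}\label{thm:main}
Let $p>5$, let $V$ satisfy \textup{(V1)--(V3)} and let $u_0\in H^1(\mathbb{R})$ satisfy \eqref{eq:threshold}. No parity of $u_0$ or $V$ and no decay of $u_0$ is assumed. Then the maximal interval $I$ is bounded, and $|I|\le T_*$ with $T_*$ depending only on $p$, $\kappa$, $M$, $\|W_1\|_1$ and $\|W_2\|_\infty$. In particular \textup{(b), (c), (d)} never occur, for even data or otherwise.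
\end{theorem}

\begin{theorem}\label{thm:free}
Let $p>5$ and $V=0$.
\begin{itemize}
\item[(i)] Under \eqref{eq:threshold}, $|I|\le C(p,\kappa)\,M(u_0)^{1/s_c}$. In particular $|I|\le C(p)\,M(u_0)^{1/s_c}$ if $u_0\ne0$ and $E_0(u_0)\le0$.
\item[(ii)] No other exponent is possible: if $|I|\le C'(p,\kappa)M(u_0)^{a}$ for all data satisfying \eqref{eq:threshold}, then $a=1/s_c$.
\item[(iii)] Every function $C(p,\cdot)$ for which \textup{(i)} holds satisfies $C(p,\kappa)\to\infty$ as $\kappa\to0$.
\item[(iv)] Finite-time blow-up fails in general if both strict inequalities in \eqref{eq:threshold} are replaced by non-strict ones.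
\end{itemize}
\end{theorem}

The second inequality in \eqref{eq:threshold} cannot be omitted either: $u_0=0$ satisfies the first. The proofs do not use the alternative (a)--(d).

Section~\ref{sec:prelim} collects the two classical ingredients, coercivity below the threshold and the virial identity with a compactly supported weight. Section~\ref{sec:idea} shows why no fixed weight suffices and explains the remedy, a supremum over weights, on densities made of one or two bumps. Sections~\ref{sec:weights} and \ref{sec:average} solve the optimization problem for a general density and smooth the maximizer. Section~\ref{sec:key} contains the main estimate, and Section~\ref{sec:proofs} the proofs of the theorems.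

\section{Coercivity and the localized virial identity}\label{sec:prelim}

\subsection{The solution}
For $v\in H^1(\mathbb{R})$, writing $|v(x)|^2=\frac12\big(\int_{-\infty}^x-\int_x^\infty\big)(|v|^2)'$ gives
\begin{equation}\label{eq:sup}
\|v\|_\infty^2\le\|v\|_2\|v_x\|_2 ;
\end{equation}
moreover $v$ is continuous and tends to $0$ at infinity. By (V1) and \eqref{eq:sup}, $0\le\int V|v|^2\le C\|v\|_{H^1}^2$. Let $H=-\partial_x^2+V$ be the nonnegative self-adjoint operator defined by the quadratic form $\|v\|_{\dot H^1_V}^2$ on $H^1$. The norm $\|(H+1)^{1/2}v\|_2$ is equivalent to the $H^1$ norm, and by the spectral theorem $e^{-itH}$ is a unitary group for it, whose generator $-iH$ on $H^1$ has the dense domain $D(H^{3/2})$. Since $p>5$, the map $z\mapsto|z|^{p-1}z$ is of class $C^2$ on $\mathbb{C}=\mathbb{R}^2$; hence $v\mapsto i|v|^{p-1}v$ is a $C^1$ map of the real Banach space $H^1$ to itself, Lipschitz on bounded sets. By a solution of \eqref{eq:nls} we mean a solution $u\in C(I;H^1)$ of the Duhamel integral equation.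 Semigroup theory \cite[Theorems 6.1.4 and 6.1.5]{Pazy} gives the following.
\begin{itemize}
\item[(S1)] There is a unique maximal solution, on an open interval $I\ni0$, and $\|u(t)\|_{H^1}\to\infty$ at a finite endpoint of $I$.
\item[(S2)] If $u_{0,n}\to u_0$ in $H^1$ and $J\subset I$ is compact, then for large $n$ the solution $u_n$ exists on $J$, and $u_n\to u$ in $C(J;H^1)$. (Apply Gronwall's inequality to $u_n-u$ as long as $u_n$ stays within distance $1$ of $u$.)
\item[(S3)] If $u_0\in D(H^{3/2})$, then $u\in C^1(I;H^1)$, $u(t)\in D(H)$, and $u_t=iG$ in $L^2$ with $G=u_{xx}-Vu+|u|^{p-1}u$.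
\end{itemize}
In case (S3), $Vu\in L^1_{\mathrm{loc}}$ and $G\in L^2$, so $u_{xx}\in L^1_{\mathrm{loc}}$ and $u_x$ is locally absolutely continuous. Also $\frac{d}{dt}M(u)=2\operatorname{Re}\int\bar u\,iG=0$ and $\frac d{dt}E_V(u)=-\operatorname{Re}\int G\,\bar u_t=-\operatorname{Re}\int G\,\overline{iG}=0$. By density and (S2), mass and energy are conserved for all data in $H^1$.

\subsection{Coercivity below the threshold}
Multiplying the equation for $Q$ by $Q$ gives $\|Q'\|_2^2+\|Q\|_2^2=\|Q\|_{p+1}^{p+1}$. Multiplying it by $Q'$ gives $Q'^2=Q^2-\frac2{p+1}Q^{p+1}$ pointwise. Integrating the latter and eliminating $\|Q\|_2^2$, we obtain the Pohozaev identities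
\begin{equation}\label{eq:pohozaev}
\|Q\|_{p+1}^{p+1}=\frac{2(p+1)}{p-1}\|Q'\|_2^2,\qquad 2(p-1)E_0(Q)=(p-5)\|Q'\|_2^2 .
\end{equation}
We recall the sharp Gagliardo--Nirenberg inequality: $\|v\|_{p+1}^{p+1}\le C_*\|v\|_2^{(p+3)/2}\|v_x\|_2^{(p-1)/2}$ for $v\in H^1$, with equality at $v=Q$ and therefore at all multiples of $Q$. Put
\[
X(v)=\|v\|_2^\sigma\|v\|_{\dot H^1_V},\qquad X_Q=\|Q\|_2^\sigma\|Q'\|_2,\qquad F(X)=\tfrac12X^2-\tfrac{C_*}{p+1}X^{(p-1)/2}.
\]
Since $\sigma+\frac{p+3}4=\sigma\frac{p-1}4$ and $\|v_x\|_2\le\|v\|_{\dot H^1_V}$ (here $V\ge0$ is used),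
\begin{equation}\label{eq:F}
M(v)^\sigma E_V(v)\ge F(X(v))\qquad(v\in H^1),
\end{equation}
with equality when $V=0$ and $v$ is a multiple of $Q$. Thus $F(X_Q)=M(Q)^\sigma E_0(Q)$. Equality at $Q$ and \eqref{eq:pohozaev} give $C_*X_Q^{(p-1)/2}=M(Q)^\sigma\|Q\|_{p+1}^{p+1}=\frac{2(p+1)}{p-1}X_Q^2$, so that
\[
F'(X)=X\big(1-(X/X_Q)^{(p-5)/2}\big).
\]
So $F$ increases from $F(0)=0$ to its maximum $F(X_Q)$ and then decreases strictly to $-\infty$. The two inequalities in \eqref{eq:threshold} say that the energy is below the top of this barrier and that $X(u_0)$ lies to the right of it.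

\begin{lemma}\label{lem:coercive}
\textup{(a)} If $u_0\ne0$ and $E_V(u_0)\le0$, then \eqref{eq:threshold} holds and $\kappa=1$.

\textup{(b)} Assume \eqref{eq:threshold}. Put $h_0^2=(M(Q)/M)^\sigma\|Q'\|_2^2$ and $\delta=\kappa(p-5)/2$. Then for all $t\in I$
\begin{equation}\label{eq:coercive}
2\gamma\|u(t)\|_{p+1}^{p+1}-4\|u(t)\|_{\dot H^1_V}^2\ \ge\ \delta\big(\|u_x(t)\|_2^2+h_0^2\big).
\end{equation}
\end{lemma}

\begin{proof}
(a) Here $X(u_0)>0$ and $F(X(u_0))\le0$ by \eqref{eq:F}. As $F>0$ on $(0,X_Q]$, we get $X(u_0)>X_Q$. The first inequality in \eqref{eq:threshold} and $\kappa=1$ follow from $M^\sigma E\le0<M(Q)^\sigma E_0(Q)$.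

(b) Note that $M>0$. Let $h(t)=\|u(t)\|_{\dot H^1_V}$. By \eqref{eq:F} and the conservation laws, $F(X(u(t)))\le M^\sigma E<F(X_Q)$, so $X(u(t))\ne X_Q$ on $I$. By continuity $X(u(t))>X_Q$ on $I$, that is, $h(t)>h_0$. The definition of $\kappa$ and \eqref{eq:pohozaev} give
\[
2(p-1)M^\sigma E\le(1-\kappa)(p-5)X_Q^2\le(1-\kappa)(p-5)M^\sigma h^2 .
\]
Since $\|u\|_{p+1}^{p+1}=(p+1)(\frac12h^2-E)$, the left side of \eqref{eq:coercive} equals
\begin{equation}\label{eq:identity}
(p-5)h^2-2(p-1)E ,
\end{equation}
which is at least $\kappa(p-5)h^2=2\delta h^2$. Finally $h^2\ge\|u_x\|_2^2$ and $h^2\ge h_0^2$.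
\end{proof}

The gain $\delta>0$ is where $p>5$ and the strict energy inequality enter. Both terms on the right of \eqref{eq:coercive} will be spent: the first absorbs errors proportional to $\|u_x\|_2^2$, the second absorbs small constant errors and leaves a positive remainder.

\subsection{The virial identity}
Call $\Phi$ a \emph{virial weight} if $\Phi\in C^2_c(\mathbb{R})$ is real, $\Phi'''\in L^2$ and $\Phi'(x)=-x$ near $0$. The last condition makes $\Phi'/x$ a $C^1$ function, so that $\Phi'V'$ has a meaning as $(\Phi'/x)\,xV'$, the only form in which (V2) controls $V'$. For $v\in H^1$ and $\rho=|v|^2$ put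
\begin{equation}\label{eq:B}
\mathcal B[v;\Phi]=\int\Phi''\big(4|v_x|^2-2\gamma|v|^{p+1}\big)dx+\int\Phi'''\rho_x\,dx-2\int\frac{\Phi'}x\,(xV')\,\rho\,dx .
\end{equation}

\begin{lemma}\label{lem:virial}
Let $\Phi$ be a virial weight and $u$ a solution of \eqref{eq:nls}. Then $y(t)=\int\Phi|u(t)|^2dx$ is of class $C^2$ on $I$, and $y''(t)=\mathcal B[u(t);\Phi]$.
\end{lemma}

\begin{proof}
Let first $u_0\in D(H^{3/2})$, and write $\rho=|u|^2$. By (S3),
\[
y'=2\operatorname{Re}\int\Phi\,\bar u\,iG=-2\operatorname{Im}\int\Phi\,\bar uu_{xx}=2P,\qquad P=\operatorname{Im}\int\Phi'\bar uu_x .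
\]
Since $u\in C^1(I;H^1)$, $P$ is $C^1$. Integrating by parts in the term containing $u_{tx}$ and inserting $u_t=iG$,
\[
P'=2\operatorname{Im}\int\Phi'\bar u_tu_x-\operatorname{Im}\int\Phi''\bar uu_t=-2\operatorname{Re}\int\Phi'\bar Gu_x-\operatorname{Re}\int\Phi''\bar uG .
\]
As $u_x$ is continuous, $u_{xx},Vu\in L^1_{\mathrm{loc}}$ and $\Phi$ has compact support, the three terms of $G$ may be integrated separately. We find
\begin{align*}
-2\operatorname{Re}\int\Phi'\bar Gu_x&=-\int\Phi'(|u_x|^2)_x+\int\Phi'V\rho_x-\frac2{p+1}\int\Phi'(|u|^{p+1})_x\\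
&=\int\Phi''|u_x|^2+\int\Phi'V\rho_x+\frac2{p+1}\int\Phi''|u|^{p+1},\\
-\operatorname{Re}\int\Phi''\bar uG&=\int\Phi''|u_x|^2+\frac12\int\Phi'''\rho_x+\int\Phi''V\rho-\int\Phi''|u|^{p+1}.
\end{align*}
The two potential terms add up to $\int V(\Phi'\rho)_x=\int V(x\zeta)_x$ with $\zeta=(\Phi'/x)\rho\in C^1_c$. For $\zeta\in C_c^\infty$ the definition of the distribution $xV'$ reads $\int V(x\zeta)_x=-\int(xV')\zeta$. Since $V$ and $xV'$ are locally integrable, both sides are continuous under $C^1$ convergence with supports in a fixed compact set, so by mollification the identity holds for $\zeta\in C^1_c$. With $y''=2P'$ and $1-\frac2{p+1}=\gamma$, the claim follows.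

For general $u_0$ take $u_{0,n}\in D(H^{3/2})$ with $u_{0,n}\to u_0$ in $H^1$. The maps $v\mapsto|v|^2\in L^1\cap L^\infty$, $v\mapsto(|v|^2)_x\in L^2$ and $v\mapsto|v_x|^2,\ |v|^{p+1},\ \bar vv_x\in L^1$ are Lipschitz on bounded subsets of $H^1$, hence so are the functionals $y$, $P$ and $\mathcal B[\,\cdot\,;\Phi]$. By (S2) they converge uniformly on compact subintervals of $I$ along $u_n$. So the integrated forms of $y'=2P$ and $2P'=\mathcal B$ pass to the limit, and $t\mapsto\mathcal B[u(t);\Phi]$ is continuous.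
\end{proof}

\section{A supremum in place of the variance}\label{sec:idea}

\subsection{Why a fixed weight fails}
Insert formally $\Phi=-x^2/2$ in \eqref{eq:B}. By (V3),
\[
\mathcal B=-4\|v_x\|_2^2+2\gamma\|v\|_{p+1}^{p+1}+2\int xV'\rho\ \ge\ 2\gamma\|v\|_{p+1}^{p+1}-4\|v\|_{\dot H^1_V}^2 ,
\]
which is the quantity in \eqref{eq:coercive}. So $y=-\frac12\int x^2|u|^2\le0$ satisfies $y''\ge\delta h_0^2$, which is impossible on a half-line. This needs $y(0)$ finite, and the resulting time depends on $y(0)$ and $y'(0)$.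

Truncating the weight destroys the sign, even for even functions. Let $V=0$ and let $\Phi$ be a smooth even virial weight. A concave function with compact support vanishes, so $\Phi''(x_0)>0$ at some $x_0\ne0$. Take $\phi\in C_c^\infty$ with $E_0(\phi)<0$ (a large multiple of any bump), let $\phi_\lambda(x)=\lambda^{2/(p-1)}\phi(\lambda x)$ and $v_\lambda(x)=\phi_\lambda(x-x_0)+\phi_\lambda(-x-x_0)$. For large $\lambda$ the two pieces have disjoint supports, so $v_\lambda$ is even, has negative energy, and satisfies \eqref{eq:threshold} with $\kappa=1$. Since $\int\Phi'''\rho_x=-\int\Phi''''\rho=O(\lambda^{-2s_c})$,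
\[
\mathcal B[v_\lambda;\Phi]=-2\lambda^{2-2s_c}\Big(\Phi''(x_0)\big(2\gamma\|\phi\|_{p+1}^{p+1}-4\|\phi'\|_2^2\big)+o(1)\Big)\to-\infty ,
\]
the inner bracket being positive by \eqref{eq:identity}. On the line, evenness does not prevent concentration at $\pm x_0$. The weight has to satisfy $\Phi''=-1$ wherever the solution happens to be large, so it has to depend on the solution at the given time.

\subsection{Suprema inherit lower bounds on second derivatives}
A weight that depends on time produces new terms in the virial identity. They can be avoided. Let $Z(t)=\sup_\psi y_\psi(t)$ be a supremum of functions built from \emph{time-independent} weights $\psi$, and let $\psi_t$ be a maximizer at time $t$. Then $Z(s)\ge y_{\psi_t}(s)$ for all $s$, with equality at $s=t$: the graph of $y_{\psi_t}$ touches that of $Z$ from below. A change of maximizer can only create convex corners, as in $|t|=\max\{t,-t\}$. No regularity of $t\mapsto\psi_t$ is needed.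

\begin{lemma}\label{lem:touch}
Let $I$ be an open interval, $Z\in C(I)$, $0\le Z\le B$ and $\beta>0$. Suppose that for every $t\in I$ there is $y_t\in C^2(I)$ with $Z(s)-Z(t)\ge y_t(s)-y_t(t)$ for all $s\in I$ and $y_t''(t)\ge\beta$. Then $|I|\le\sqrt{8B/\beta}$.
\end{lemma}

\begin{proof}
Fix $\beta'\in(0,\beta)$ and let $k(t)=Z(t)-\frac12\beta't^2$. For each $t\in I$, adding the hypotheses for $s=t\pm\tau$ gives
\[
k(t+\tau)+k(t-\tau)-2k(t)\ge\big(y_t''(t)-\beta'\big)\tau^2+o(\tau^2)>0
\]
for small $\tau>0$. Let $[t_0,t_0+T]\subset I$ and let $\ell$ be the affine function equal to $k$ at both ends. If $k-\ell$ were positive somewhere in between, it would have an interior maximum, where the symmetric differences of $k-\ell$, which are those of $k$, are $\le0$. Hence $k\le\ell$ on $[t_0,t_0+T]$. At the midpoint this reads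
\[
0\le Z(t_0+\tfrac T2)\le\tfrac12\big(Z(t_0)+Z(t_0+T)\big)-\tfrac18\beta'T^2\le B-\tfrac18\beta'T^2 .
\]
Let $\beta'\uparrow\beta$.
\end{proof}

\subsection{The right family of weights}
We need a family for which the supremum is bounded in terms of the mass and the maximizer has $\psi''=-1$ wherever the density is not small. For a density $q\ge0$ and a level $c>0$, consider
\[
J_c(\psi;q)=\int\psi\,(q-c)\,dx\qquad\text{over weights }\psi\ge0\text{ with }\psi''\ge-1 .
\]
The second requirement is built in: if $\psi''\ge-1+\epsilon$ on an interval where $q>c$, adding a small smooth nonnegative bump supported there preserves the constraints and increases $J_c$. The penalty $c$ provides the first requirement, as the following computation shows.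

Let $q$ be a single bump with compact support, mass $\mu$ and center of mass $z_0$. Try the \emph{caps} $\frac12\big(\ell^2-(x-z)^2\big)_+$, whose integral is $\frac23\ell^3$. For a cap whose support contains that of $q$,
\[
J_c=\tfrac12\mu\ell^2-\tfrac23c\ell^3-\tfrac12\int(x-z)^2q\,dx .
\]
The best center is $z=z_0$ and the best half-length is $\ell=\mu/(2c)$, which is allowed when $c$ is small. The value is
\begin{equation}\label{eq:onebump}
\frac{\mu^3}{24c^2}-\frac12\int(x-z_0)^2q\,dx .
\end{equation}
So for a single bump we recover, up to a constant, the functional of the variance argument, but only up to the scale $\mu/c$, and the value is at most $\mu^3/(24c^2)$. If $q$ consists of two bumps far apart, the sum of their best caps is again a weight with $\psi''\ge-1$, since the corners are convex (Figure~\ref{fig:caps}), and it yields the sum of the two expressions \eqref{eq:onebump}: each bump is charged its variance about its own center. This is how the functional handles the states $v_\lambda$ above.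

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.1]
\draw[->] (-5,0)--(4.4,0) node[right]{$x$};
\draw[thick] (-3.75,0)--(-3,2)--(-2.25,0);
\draw[thick] (1.875,0)--(2.5,1.6)--(3.125,0);
\draw[dashed] (-5,0.5)--(4,0.5) node[right]{$c$};
\draw[very thick,gray,domain=-4.5:-1.5,smooth] plot(\x,{0.5*((\x)+4.5)*(-1.5-(\x))});
\draw[very thick,gray,domain=1.5:3.5,smooth] plot(\x,{0.5*((\x)-1.5)*(3.5-(\x))});
\node[right] at (-2.85,1.8){$q$};
\node[right,gray] at (-2.2,1.0){$\psi$};
\end{tikzpicture}
\caption{A density $q$ made of two tents of masses $3/2$ and $1$ (black), the level $c=1/2$ (dashed), and the weight $\psi$ formed by the best parabolic cap over each tent (gray). Each cap has $\psi''=-1$, is centered at the center of mass of its tent and has length (mass)$/c$, so the mean of $q$ over the base of each cap equals $c$.}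
\label{fig:caps}
\end{figure}

Two difficulties remain. The first is that caps have corners. For $\Phi=\frac12(b^2-x^2)_+$, the measure $\Phi''$ is $-1$ on $(-b,b)$ plus point masses of size $b$ at $\pm b$. For smooth even $\rho$ the term $\int\Phi'''\rho_x$, read as $-\langle\Phi'',\rho_{xx}\rangle$, equals $2\rho'(b)-2b\rho''(b)$, which is not controlled in $H^1$. We shall average over the level $c$; this spreads out the corners. The second difficulty is the potential: (V3) is adapted to $\Phi'=-x$, whereas a cap centered at $z$ has $\Phi'=-(x-z)$. We shall apply the functional to the even part of $|u|^2$ plus a fixed plateau around the origin. Then one long cap is centered at $0$, and all other caps are far away and of bounded length, so that $\Phi'/x$ is small on them.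

\section{The optimal weight at one level}\label{sec:weights}

Let $\mathcal D$ be the set of continuous integrable $q\ge0$, $q\not\equiv0$, with $q\to0$ at infinity; such $q$ are uniformly continuous. Let $\mathcal K$ be the set of continuous compactly supported $\psi\ge0$ with $\psi+\frac{x^2}2$ convex. The second distributional derivative of a convex function on $\mathbb{R}$ is a nonnegative Radon measure, so $\psi\in\mathcal K$ has $\psi''=-dx+\mu_\psi$ with $\mu_\psi\ge0$. For $q\in\mathcal D$ and $c>0$ put
\[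
Z_c[q]=\sup_{\psi\in\mathcal K}J_c(\psi;q),\qquad U_c(x)=\int_0^x(x-s)\big(c-q(s)\big)ds .
\]
Then $U_c\in C^2$, $U_c''=c-q$ and $J_c(\psi;q)=-\int\psi\,U_c''$. To exploit $\psi''\ge-1$ we want to move two derivatives onto $\psi$ and be left with a \emph{nonnegative} test function. The natural one is $U_c$ minus a supporting line. So the relevant set is the set of points at which the tangent line of $U_c$ lies below the whole graph. By Taylor's formula,
\begin{equation}\label{eq:taylor}
U_c(y)-U_c(x)-U_c'(x)(y-x)=\tfrac12\big(c-A(x,y)\big)(y-x)^2 ,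
\end{equation}
where
\[
A(x,y)=\int_0^12(1-\tau)\,q\big(x+\tau(y-x)\big)d\tau=\frac2{(y-x)^2}\int_x^y(y-s)q(s)\,ds
\]
(the second form for $y\ne x$) is an average of $q$ over the segment from $x$ to $y$ with a triangular weight, largest at $x$, and $A(x,x)=q(x)$. The point is that $A$ does not depend on $c$, so all levels are described by one maximal function:
\[
\Gamma(x)=\sup_{y\in\mathbb{R}}A(x,y),\qquad O_c=\{\Gamma>c\}.
\]
As $A(x,\cdot)$ is continuous, \eqref{eq:taylor} shows that
\begin{equation}\label{eq:contact}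
x\notin O_c\iff U_c(y)\ge U_c(x)+U_c'(x)(y-x)\ \text{ for all }y .
\end{equation}

\begin{lemma}\label{lem:Gamma}
Let $q\in\mathcal D$. Then $\Gamma\ge q$, $\Gamma>0$, $\Gamma$ is continuous and tends to $0$ at infinity, and the supremum defining $\Gamma(x)$ is attained. If $q$ is Lipschitz, so is $\Gamma$; if $q$ is even, so is $\Gamma$. For two densities, $\|\Gamma_1-\Gamma_2\|_\infty\le\|q_1-q_2\|_\infty$. The set $O_c$ is open and bounded, and $\Gamma=c$ at the endpoints of its components.
\end{lemma}

\begin{proof}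
Taking $y=x$ gives $\Gamma\ge q$. If $q(s_0)>0$ and $x\ne s_0$, then $A(x,2s_0-x)>0$; so $\Gamma>0$. Since $A$ is an average with total weight $1$, $|A_1-A_2|\le\|q_1-q_2\|_\infty$ and
\[
|A(x+\tau,y+\tau)-A(x,y)|\le\sup_z|q(z+\tau)-q(z)| .
\]
Taking suprema in $y$ gives the comparison of two densities, the continuity and the Lipschitz property. For even $q$, $A(-x,-y)=A(x,y)$. The second form of $A$ gives $A(x,y)\le2\|q\|_1/|y-x|$; so $A(x,\cdot)$ is continuous, tends to $0$ and has positive supremum, which is therefore attained. Given $\epsilon>0$, we have $A(x,y)\le\epsilon$ if $|y-x|\ge2\|q\|_1/\epsilon$, and otherwise $A(x,y)\le\sup\{q(z):|z-x|\le2\|q\|_1/\epsilon\}$, which tends to $0$ as $|x|\to\infty$; hence $\Gamma\to0$. The statements on $O_c$ follow.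
\end{proof}

\begin{lemma}\label{lem:bitangent}
Let $\omega=(a,b)$ be a component of $O_c$. There is an affine function $\ell\le U_c$ touching $U_c$ at $a$ and at $b$. Thus $w=U_c-\ell\ge0$ satisfies $w=w'=0$ at $a$ and $b$, and $w''=c-q$. Moreover
\[
\int_\omega q=c|\omega|,\qquad A(a,b)=A(b,a)=c .
\]
\end{lemma}

\begin{proof}
Adding the inequalities \eqref{eq:contact} for two points $x,y\notin O_c$ gives $(U_c'(x)-U_c'(y))(x-y)\ge0$, so $U_c'$ is nondecreasing on $\mathbb{R}\setminus O_c$, which contains $a$ and $b$. Suppose $U_c'(a)<k<U_c'(b)$ for some $k$. Since $U_c(x)\ge\frac c2x^2-\|q\|_1|x|$, the function $U_c-kx$ has a minimizer $x_k$. Then $U_c'(x_k)=k$, and $x_k\notin O_c$ by \eqref{eq:contact}. Monotonicity forces $a<x_k<b$, which contradicts $\omega\subset O_c$. Hence $U_c'(a)=U_c'(b)=k$, and by \eqref{eq:contact} both $a$ and $b$ minimize $U_c-kx$. Take $\ell=kx+\min(U_c-kx)$. Then $0=w'(b)-w'(a)=\int_\omega(c-q)$, and the left side of \eqref{eq:taylor} vanishes for $(x,y)=(a,b)$ and $(b,a)$.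
\end{proof}

Define $\psi_c=\psi_c[q]$ by $\psi_c(x)=\frac12(x-a)(b-x)$ on each component $(a,b)$ of $O_c$ and $\psi_c=0$ off $O_c$: one cap over each component.

\begin{proposition}\label{prop:max}
Let $q\in\mathcal D$ and $c>0$. Then $\psi_c\in\mathcal K$ and $Z_c[q]=J_c(\psi_c;q)$. Every component of $O_c$ has length at most $\|q\|_1/c$, the function $\psi_c$ is Lipschitz with constant $\|q\|_1/(2c)$, and
\[
0\le\psi_c\le\frac{\|q\|_1^2}{8c^2},\qquad 0\le Z_c[q]\le\frac{\|q\|_1^3}{8c^2},\qquad |Z_c[q_1]-Z_c[q_2]|\le\frac{\max_i\|q_i\|_1^2}{8c^2}\|q_1-q_2\|_1 .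
\]
\end{proposition}

\begin{proof}
We have $\frac12(x-a)(b-x)+\frac{x^2}2=\frac{a+b}2x-\frac{ab}2$, and $\frac12(x-a)(b-x)\le0$ off $(a,b)$. Hence $\psi_c+\frac{x^2}2$ is the supremum of $\frac{x^2}2$ and of the affine functions $\frac{a+b}2x-\frac{ab}2$ over all components. It is finite, so convex and continuous; as $O_c$ is bounded, $\psi_c\in\mathcal K$.

Let $\psi\in\mathcal K$. Off $O_c$ we have $q\le\Gamma\le c$, so $\psi(q-c)\le0$. For a component $\omega$ let $w$ be as in Lemma~\ref{lem:bitangent} and $\tilde w=w\mathbf 1_\omega\ge0$. Because $w=w'=0$ on $\partial\omega$, $\tilde w$ is $C^1$ with Lipschitz derivative and $\tilde w''=(c-q)\mathbf 1_\omega$ almost everywhere. The identity $\int\psi\varphi''=\int\varphi\,d\psi''$ for $\varphi\in C_c^\infty$ extends to $\varphi=\tilde w$ by mollification ($\varphi$ converges uniformly, $\varphi''$ in $L^1$). Therefore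
\[
\int_\omega\psi(q-c)=-\int\psi\,\tilde w''=\int\tilde w\,dx-\int\tilde w\,d\mu_\psi\le\int_\omega w .
\]
As $\psi(q-c)$ is integrable, we may sum: $J_c(\psi;q)\le\sum_\omega\int_\omega w$. For $\psi=\psi_c$ equality holds throughout, since $\psi_c=0$ off $O_c$, $\mu_{\psi_c}(\omega)=0$ and $\tilde w=0$ off $\omega$.

By Lemma~\ref{lem:bitangent}, $c|\omega|\le\|q\|_1$. A cap over $\omega$ has height $|\omega|^2/8$ and slope at most $|\omega|/2$, and $\psi_c$ is the supremum of the caps extended by zero. Next, $0\in\mathcal K$ gives $Z_c\ge0$, and $Z_c\le\int\psi_cq$. Finally $Z_c[q_1]-Z_c[q_2]\le J_c(\psi_c[q_1];q_1)-J_c(\psi_c[q_1];q_2)=\int\psi_c[q_1](q_1-q_2)$, and the roles can be exchanged.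
\end{proof}

\begin{example}\label{ex:bump}
Let $q$ be even, supported in $[-r,r]$, with mass $\mu$. Let $x\ge r$. For $y\ge r$, $A(x,y)=0$. For $y\le-r$, $A(x,y)=2\mu|y|/(x+|y|)^2\le\mu/(2x)$, with equality at $y=-x$. For $|y|\le r$, $A(x,y)\le4r\mu/(x-r)^2$, which is at most $\mu/(2x)$ if $x\ge10r$. Hence $\Gamma(x)=\mu/(2|x|)$ for $|x|\ge10r$ and $\Gamma\ge\mu/(20r)$ for $r\le|x|\le10r$. For $0\le x\le r$, at least half of the mass lies to the left of $x$, so $A(x,-10r)\ge9r\mu/(11r)^2>\mu/(20r)$. Thus for $c<\mu/(20r)$ we have $O_c=(-\frac\mu{2c},\frac\mu{2c})$, and $Z_c[q]$ is exactly \eqref{eq:onebump}.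
\end{example}

\section{Averaging over levels}\label{sec:average}

We average $Z_c$ against a probability density $m(c)\,dc$. The errors will involve $c\,m(c)$ and $c^2m'(c)$, which we want to be of size $\varepsilon$. Since $\int m=1$, this forces $m$ to spread over a range of levels of logarithmic length at least $1/\varepsilon$. Fix $\varepsilon\in(0,\frac14]$ and $c_2>0$, let $c_1=c_2e^{-2/\varepsilon}$, and put
\[
\theta(s)=\varepsilon\sin^2\big(\tfrac{\pi\varepsilon}2(s-\ln c_1)\big)\ \text{ for }s\in[\ln c_1,\ln c_2],\qquad\theta=0\ \text{ otherwise}.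
\]
Then $\theta\in C^1(\mathbb{R})$, $0\le\theta\le\varepsilon$, $|\theta'|\le\frac\pi2\varepsilon^2\le\varepsilon$ and $\int\theta=\varepsilon\cdot\frac12\cdot\frac2\varepsilon=1$. Let $m(c)=\theta(\ln c)/c$ and $N(c)=\int_c^\infty m$ for $c>0$. Then $m\in C^1$ is supported in $[c_1,c_2]$, $\int m\,dc=1$, $N$ decreases from $1$ on $(0,c_1]$ to $0$ on $[c_2,\infty)$, and
\begin{equation}\label{eq:m}
0\le c\,m(c)\le\varepsilon,\qquad c^2|m'(c)|=|\theta'(\ln c)-\theta(\ln c)|\le2\varepsilon .
\end{equation}
For $q\in\mathcal D$ define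
\[
\mathcal Z[q]=\int Z_c[q]\,m(c)\,dc,\qquad\Psi[q](x)=\int\psi_c[q](x)\,m(c)\,dc .
\]
These integrals make sense. The function $c\mapsto Z_c$ is nonincreasing because weights are nonnegative, and $c\mapsto\psi_c(x)$ is nonincreasing because the sets $O_c$ are nested; $\psi_c(x)$ is continuous in $x$, hence jointly measurable; and for $c\ge c_1$ it is bounded by Proposition~\ref{prop:max} and supported in the compact set $\{\Gamma\ge c_1\}$. The same proposition gives
\begin{equation}\label{eq:Zbounds}
0\le\mathcal Z[q]\le\frac{\|q\|_1^3}{8c_1^2},\qquad|\mathcal Z[q_1]-\mathcal Z[q_2]|\le\frac{\max_i\|q_i\|_1^2}{8c_1^2}\|q_1-q_2\|_1 .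
\end{equation}
Since $\psi_c[q]$ is a competitor for any other density $\tilde q$, we have $Z_c[\tilde q]\ge Z_c[q]+\int\psi_c[q](\tilde q-q)$, and averaging preserves this touching property:
\begin{equation}\label{eq:support}
\mathcal Z[\tilde q]\ge\mathcal Z[q]+\int\Psi[q]\,(\tilde q-q)\,dx\qquad(q,\tilde q\in\mathcal D).
\end{equation}

To see what $\Psi''$ looks like, take Example~\ref{ex:bump} with $c_2<\mu/(20r)$. All caps are centered at $0$ and $x$ lies under the cap of level $c$ if and only if $c<\Gamma(x)$, so $\Psi'=-x\,(1-N(\Gamma))$. For $|x|\le10r$ this is $-x$. For $x\ge10r$, where $q=0$ and $x\Gamma'=-\Gamma$, we get $\Psi''=-1+N(\Gamma)+\Gamma\,m(\Gamma)$. The corners have turned into the bounded term $\Gamma m(\Gamma)\le\varepsilon$.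

In general the point mass at an endpoint of a component $\omega$ has size $|\omega|/2$, and averaging it over $c$ multiplies it by $|\Gamma'|$. We use two textbook facts on a Lipschitz function $\Gamma:\mathbb{R}\to\mathbb{R}$. It is differentiable almost everywhere (Rademacher's theorem), and for every measurable $\chi\ge0$ the coarea formula holds:
\begin{equation}\label{eq:coarea}
\int\chi(x)\,|\Gamma'(x)|\,dx=\int_{\mathbb{R}}\ \sum_{x\in\Gamma^{-1}(c)}\chi(x)\,dc .
\end{equation}
The next lemma shows that the product of the length and $|\Gamma'|$ is explicit.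

\begin{lemma}\label{lem:endpoints}
Let $q\in\mathcal D$ be Lipschitz, and let $\mathcal G$ be the set of points where $\Gamma$ is differentiable with $\Gamma'\ne0$.
\begin{itemize}
\item[(a)] Each $x\in\mathcal G$ is an endpoint of exactly one component of $O_{\Gamma(x)}$. If $L(x)$ is its length, then $L(x)\,|\Gamma'(x)|=2(\Gamma(x)-q(x))$. In particular $L$ is measurable.
\item[(b)] For almost every $x\notin\mathcal G$, $\Gamma'(x)=0$ and $\Gamma(x)=q(x)$.
\item[(c)] For almost every $c>0$, $\Gamma^{-1}(c)$ is finite, contained in $\mathcal G$, and equal to the set of endpoints of components of $O_c$.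
\end{itemize}
\end{lemma}

\begin{proof}
For $y\ne x$, differentiating the second form of $A$ in $x$ gives
\[
\partial_xA(x,y)=-\frac{2q(x)}{y-x}+\frac{4}{(y-x)^3}\int_x^y(y-s)q\,ds=\frac2{y-x}\big(A(x,y)-q(x)\big).
\]
Suppose $\Gamma$ is differentiable at $x$ and $A(x,y)=\Gamma(x)$ with $y\ne x$. Then $\Gamma-A(\cdot,y)\ge0$ has a minimum at $x$, so
\begin{equation}\label{eq:envelope}
\Gamma'(x)=\partial_xA(x,y)=\frac{2(\Gamma(x)-q(x))}{y-x}.
\end{equation}

(a) Let $c=\Gamma(x)>0$. Near $x$, $\Gamma>c$ on one side and $\Gamma<c$ on the other, so $x$ is an endpoint of exactly one component of $O_c$. Let $y$ be the other endpoint. By Lemma~\ref{lem:bitangent}, $A(x,y)=c=\Gamma(x)$, and \eqref{eq:envelope} applies with $|y-x|=L(x)$.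

(b) Let $\Gamma$ be differentiable at $x\notin\mathcal G$, so $\Gamma'(x)=0$. If $\Gamma(x)>q(x)=A(x,x)$, a maximizer $y$ of $A(x,\cdot)$ differs from $x$, and \eqref{eq:envelope} gives $\Gamma'(x)\ne0$, a contradiction.

(c) For $c_0>0$ the set $\{\Gamma\ge c_0\}$ is compact, so \eqref{eq:coarea} with its indicator shows that $\Gamma^{-1}(c)$ is finite for almost every $c>c_0$. With the indicator of $\mathbb{R}\setminus\mathcal G$, the left side of \eqref{eq:coarea} vanishes, so $\Gamma^{-1}(c)\subset\mathcal G$ for almost every $c$. For such $c$, every point of $\Gamma^{-1}(c)$ is an endpoint by (a), and every endpoint lies in $\Gamma^{-1}(c)$ by Lemma~\ref{lem:Gamma}.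
\end{proof}

\begin{proposition}\label{prop:nu}
Let $q\in\mathcal D$ be Lipschitz and $\Psi=\Psi[q]$. Then $\Psi\in C^2_c$ is supported in $\{\Gamma\ge c_1\}$, and
\begin{equation}\label{eq:nu}
\Psi''=-1+\nu,\qquad\nu=N(\Gamma)+(\Gamma-q)\,m(\Gamma).
\end{equation}
The function $\nu$ is Lipschitz, $0\le\nu\le2$, $\nu=0$ on $\{\Gamma\ge c_2\}$, and almost everywhere
\begin{equation}\label{eq:nuprime}
\nu'=-m(\Gamma)\,q'+(\Gamma-q)\,m'(\Gamma)\,\Gamma' ,
\end{equation}
which vanishes outside the compact set $S=\{c_1\le\Gamma\le c_2\}$.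
\end{proposition}

\begin{proof}
Let $\varphi\in C_c^\infty$ and let $c$ be as in Lemma~\ref{lem:endpoints}(c). On a component $\omega=(a,b)$ we have $\psi_c'(a^+)=|\omega|/2=-\psi_c'(b^-)$, so two integrations by parts give
\[
\int\psi_c\varphi''=\sum_{\omega=(a,b)}\Big[\frac{|\omega|}2\big(\varphi(a)+\varphi(b)\big)-\int_\omega\varphi\Big]=\sum_{x\in\Gamma^{-1}(c)}\tfrac12L(x)\varphi(x)-\int\mathbf 1_{\{\Gamma>c\}}\varphi\,dx .
\]
Integrate against $m(c)\,dc$. The last term gives $-\int\varphi(x)\int_0^{\Gamma(x)}m\,dc\,dx=-\int\varphi\,(1-N(\Gamma))$. For the first, apply \eqref{eq:coarea} to the positive and negative parts of $\chi=\frac12m(\Gamma)L\varphi\mathbf 1_{\mathcal G}$ and use Lemma~\ref{lem:endpoints}(a),(b):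
\[
\int m(c)\sum_{x\in\Gamma^{-1}(c)}\tfrac12L\varphi\,dc=\int_{\mathcal G}m(\Gamma)\,\tfrac12L|\Gamma'|\,\varphi\,dx=\int m(\Gamma)(\Gamma-q)\varphi\,dx .
\]
This is \eqref{eq:nu} in the sense of distributions. The functions $N,m$ are $C^1$, bounded and Lipschitz, and $\Gamma,q$ are bounded and Lipschitz, so $\nu$ is Lipschitz and $\Psi\in C^2$. By \eqref{eq:m} and $0\le\Gamma-q\le\Gamma$, $0\le\nu\le1+\varepsilon$. By the chain rule and $N'=-m$, $\nu'=-m(\Gamma)\Gamma'+(\Gamma'-q')m(\Gamma)+(\Gamma-q)m'(\Gamma)\Gamma'$, and the two terms $m(\Gamma)\Gamma'$ cancel.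
\end{proof}

The cancellation matters: in \eqref{eq:nuprime} the derivative $\Gamma'$, which is not controlled pointwise by $q'$, appears only with the factor $\Gamma-q$.

\section{A lower bound for the virial functional}\label{sec:key}

Fix $\varepsilon,c_1,c_2$ as above and $R\ge1$. The plateau is
\[
\Lambda(x)=8c_2\min\{1,(2-|x|/R)_+\},
\]
an even Lipschitz function supported in $[-2R,2R]$ with $\int\Lambda=24c_2R$. For $v\in H^1$ put $\rho=|v|^2$, $f=|v_x|^2$, $g=\|v_x\|_2$, $\mathcal M=\|v\|_2^2$, let $\rho_e(x)=\frac12(\rho(x)+\rho(-x))$ and $f_e$ be the even parts, and let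
\[
q_v=\rho_e+\Lambda\in\mathcal D .
\]
Then $\int\rho_e=\mathcal M$, $\int f_e=g^2$, $\rho\le2\rho_e$, and from $|\rho'|\le2\sqrt{\rho f}$ and the Cauchy--Schwarz inequality for the two points $\pm x$,
\begin{equation}\label{eq:CS}
|\rho_e'|\le2\sqrt{\rho_ef_e}.
\end{equation}
Since $q_v$ is even, so are $\Gamma$, $O_c$, $\psi_c$ and $\Psi[q_v]$. For an even weight $\int\Psi\rho_e=\int\Psi\rho$, and this is why no parity of $u$ or $V$ is needed: only the weight has to be even.

\begin{lemma}\label{lem:central}
For $q=q_v$ we have $\Gamma>c_2$ on $[-3R,3R]$. For every $c\in[c_1,c_2]$, one component of $O_c$, called central, is an interval $(-b_c,b_c)$ with $b_c>3R$. Every other component $\omega$ lies in $\{|x|>3R\}$ and satisfies $c|\omega|=\int_\omega\rho_e$, so $|\omega|\le\mathcal M/c_1$.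
\end{lemma}

\begin{proof}
For $|x|\le R$, $\Gamma\ge\Lambda=8c_2$. For $R<x\le3R$ take $y=-R$. The point $x+\tau(y-x)$ lies in $[-R,R]$ for $\tau\in[\tau_0,1]$, $\tau_0=\frac{x-R}{x+R}$, so $\Gamma(x)\ge8c_2(1-\tau_0)^2=8c_2\big(\frac{2R}{x+R}\big)^2\ge2c_2$. Evenness covers $x<0$. The component containing $[-3R,3R]$ is symmetric because $O_c$ is. On the others $q=\rho_e$, and Lemma~\ref{lem:bitangent} applies.
\end{proof}

\begin{proposition}\label{prop:key}
For every $v\in H^1$ there is an even virial weight $\Psi$ with $\Psi'=-x$ on $[-3R,3R]$ such that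
\begin{itemize}
\item[(i)] $\mathcal Z[\tilde q]\ge\mathcal Z[q_v]+\int\Psi(\tilde q-q_v)\,dx$ for all $\tilde q\in\mathcal D$;
\item[(ii)] $\displaystyle\mathcal B[v;\Psi]\ge2\gamma\|v\|_{p+1}^{p+1}-4\|v\|_{\dot H^1_V}^2-70\sqrt\varepsilon\,g^2-4\gamma(2c_2)^{\frac{p-1}2}\mathcal M-\mathcal E_R$, where
\[
\mathcal E_R=\frac{2c_2}R+\frac{\mathcal M}{3c_1R}\big(\|W_1\|_1\mathcal M^{1/2}g+\|W_2\|_\infty\mathcal M\big).
\]
\end{itemize}
\end{proposition}

\begin{proof}
In Steps 1--3, $v\in C_c^\infty$, so that $q=q_v$ is Lipschitz, and $\Psi=\Psi[q]$. By Proposition~\ref{prop:nu}, $\Psi\in C_c^2$ and $\Psi'''=\nu'$ is bounded with compact support. By Lemma~\ref{lem:central}, $\nu=0$ on $[-3R,3R]$; as $\Psi$ is even, $\Psi'=-x$ there. Part (i) is \eqref{eq:support}. Inserting $\Psi''=-1+\nu$ in \eqref{eq:B},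
\[
\mathcal B[v;\Psi]=2\gamma\|v\|_{p+1}^{p+1}-4g^2+\mathcal B_1+\mathcal B_2+\mathcal B_3,
\]
\[
\mathcal B_1=\int\nu\big(4f-2\gamma|v|^{p+1}\big),\qquad\mathcal B_2=\int\nu'\rho',\qquad\mathcal B_3=-2\int\frac{\Psi'}x(xV')\rho .
\]

\emph{Step 1: the nonlinear term.} This is the term that defeated a fixed weight. Now $\nu>0$ only where $\Gamma<c_2$, and there $\rho\le2\rho_e\le2q\le2\Gamma\le2c_2$. Dropping $4\nu f\ge0$ and using $\nu\le2$,
\[
\mathcal B_1\ge-4\gamma(2c_2)^{(p-1)/2}\mathcal M .
\]

\emph{Step 2: the dispersive term.} Since $\nu'$ is odd and $\rho_e'$ is the odd part of $\rho'$, $\mathcal B_2=\int\nu'\rho_e'$. The integrand vanishes off $S$, and $S\subset\{|x|>3R\}$ by Lemma~\ref{lem:central}, so $q=\rho_e\le\Gamma$ and $q'=\rho_e'$ on $S$. We treat the two terms of \eqref{eq:nuprime} separately. By \eqref{eq:CS} and \eqref{eq:m},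
\[
\int_Sm(\Gamma)\rho_e'^{\,2}\le4\int_S\Gamma m(\Gamma)f_e\le4\varepsilon g^2 .
\]
In the same way, and by $2ab\le\varepsilon^{-1/2}a^2+\varepsilon^{1/2}b^2$,
\[
\int_S(\Gamma-\rho_e)|m'(\Gamma)||\Gamma'||\rho_e'|\le4\varepsilon\int_Sf_e^{1/2}\,\frac{(\Gamma-\rho_e)|\Gamma'|}{\Gamma^{3/2}}\le2\sqrt\varepsilon\,g^2+2\varepsilon^{3/2}\,\Xi ,
\]
where $\Xi=\int_S(\Gamma-\rho_e)^2\Gamma^{-3}\Gamma'^{\,2}dx$. To bound $\Xi$ we spend one factor $|\Gamma'|$ on Lemma~\ref{lem:endpoints}(a), which gives $|\Gamma'|\le2\Gamma/L$ on $\mathcal G$, and the other on the coarea formula: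
\[
\Xi\le2\int_{S\cap\mathcal G}\Big(\frac{\Gamma-\rho_e}\Gamma\Big)^2\frac{|\Gamma'|}L\,dx=2\int_{c_1}^{c_2}\sum_{x\in\Gamma^{-1}(c)}\Big(\frac{c-\rho_e(x)}c\Big)^2\frac1{L(x)}\,dc .
\]
For almost every $c$ the sum runs over the endpoints of the components of $O_c$. Short components look dangerous because of $1/L$, but on them $\rho_e$ cannot differ much from its mean. Let $x$ be an endpoint of a noncentral component $\omega$, $|\omega|=L$. The mean of $\rho_e$ over $\omega$ is $c$, so $\rho_e=c$ somewhere in $\omega$, and by \eqref{eq:CS}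
\[
0\le c-\rho_e(x)\le\int_\omega|\rho_e'|\le2\Big(\int_\omega\rho_e\Big)^{1/2}\Big(\int_\omega f_e\Big)^{1/2}=2(cL)^{1/2}\Big(\int_\omega f_e\Big)^{1/2}.
\]
The length cancels and the summand is at most $\frac4c\int_\omega f_e$. The components are disjoint and have two endpoints each, so the noncentral ones contribute at most $\frac8cg^2$. The central component has length greater than $6R$, so its two endpoints contribute at most $\frac1{3R}$. Hence
\begin{equation}\label{eq:Xi}
\Xi\le16\ln\frac{c_2}{c_1}\,g^2+\frac{2c_2}{3R}=\frac{32}\varepsilon g^2+\frac{2c_2}{3R}.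
\end{equation}
The long range of levels costs a factor $\varepsilon^{-1}$, which the prefactor $\varepsilon^{3/2}$ more than pays for. As $\varepsilon\le\frac14$,
\[
\mathcal B_2\ge-(4\varepsilon+2\sqrt\varepsilon+64\sqrt\varepsilon)g^2-\frac{4\varepsilon^{3/2}c_2}{3R}\ge-70\sqrt\varepsilon\,g^2-\frac{2c_2}R .
\]

\emph{Step 3: the potential term.} Fix $x$. If $c<\Gamma(x)$ then $x\in O_c$, and if $c>\Gamma(x)$ then $\psi_c=0$ near $x$; so $\psi_c'(x)$ exists for all $c\ne\Gamma(x)$. The $\psi_c$, $c\ge c_1$, are uniformly Lipschitz, so dominated convergence gives $\Psi'(x)=\int\psi_c'(x)m(c)\,dc$. On the central component $\psi_c'=-x$; on the others $|\psi_c'|\le|\omega|/2\le\mathcal M/(2c_1)$. Therefore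
\[
\Psi'=-x\,\alpha+\xi,\qquad\alpha(x)=\int\mathbf 1_{\{|x|<b_c\}}m(c)\,dc\in[0,1],\qquad|\xi|\le\frac{\mathcal M}{2c_1}\mathbf 1_{\{|x|>3R\}} .
\]
For the central part we use (V3), the only place where it is needed, and $V\ge0$. For the rest we use only the size condition (V2) and the factor $1/|x|<1/(3R)$:
\[
\mathcal B_3=2\int\alpha\,(xV')\rho-2\int\frac\xi x(xV')\rho\ge-4\int V\rho-\frac{\mathcal M}{3c_1R}\int|xV'|\rho .
\]
By \eqref{eq:sup}, $\int|xV'|\rho\le\|W_1\|_1\mathcal M^{1/2}g+\|W_2\|_\infty\mathcal M$. Since $4g^2+4\int V\rho=4\|v\|_{\dot H^1_V}^2$, Steps 1--3 give (ii).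

\emph{Step 4: general $v$.} For $v\in H^1$ the density need not be Lipschitz, so we pass to the limit. Take $v_n\in C_c^\infty$ with $v_n\to v$ in $H^1$ and mark the corresponding objects by an index $n$. By \eqref{eq:sup}, $q_n\to q=q_v$ uniformly and in $L^1$, and $\rho_n'=2\operatorname{Re}\bar v_nv_n'\to\rho'$ in $L^2$. By Lemma~\ref{lem:Gamma}, $\Gamma_n\to\Gamma$ uniformly, so for large $n$ all $\Psi_n$ are supported in the compact set $\{\Gamma\ge c_1/2\}$. By \eqref{eq:nu}, $\Psi_n''$ converges uniformly, because $N$ and $m$ are bounded and Lipschitz. Integrating twice from the left end of the common support, $\Psi_n\to\Psi$ in $C^2$ for some even $\Psi\in C_c^2$ with $\Psi'=-x$ on $[-3R,3R]$.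

The sequence $\Psi_n'''=\nu_n'$ is bounded in $L^2$. Indeed, the first term of \eqref{eq:nuprime} is $-m(\Gamma_n)\rho_{e,n}'$, with $m$ bounded and $\rho_{e,n}'$ bounded in $L^2$. For the second, \eqref{eq:m} gives $m'(\Gamma_n)^2\le4\varepsilon^2c_1^{-1}\Gamma_n^{-3}$ on $S_n$, so its squared $L^2$ norm is at most $4\varepsilon^2c_1^{-1}\Xi_n$, bounded by \eqref{eq:Xi}. Since $\Psi_n'''\to\Psi'''$ as distributions, $\Psi'''\in L^2$ and the convergence is weak in $L^2$.

Now (i) passes to the limit by \eqref{eq:Zbounds}, the uniform convergence of $\Psi_n$ and the $L^1$ convergence of $q_n$. In $\mathcal B[v_n;\Psi_n]$, the first integral pairs the uniformly convergent $\Psi_n''$ with a sequence converging in $L^1$; the second pairs weak with strong convergence in $L^2$; in the third, $(xV')\rho_n\to(xV')\rho$ in $L^1$ and $\Psi_n'/x\to\Psi'/x$ uniformly, both being $-1$ on $[-3R,3R]$. The right side of (ii) is continuous on $H^1$. This gives (ii) for $v$.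
\end{proof}

\begin{remark}
The symmetrization and the plateau serve only Step 3 and the condition $\Phi'=-x$ near $0$. The dimension is used in the structure of the maximizer (Lemma~\ref{lem:bitangent}, where the components of $O_c$ are intervals) and in the pointwise bound on $c-\rho_e(x)$ in Step 2.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\delta$ and $h_0$ be as in Lemma~\ref{lem:coercive}; they depend only on $p,\kappa,M$. Each error term in Proposition~\ref{prop:key}(ii), with $\mathcal M=M$, has its own parameter, and we choose them in order.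
\begin{itemize}
\item $\varepsilon\in(0,\frac14]$ with $70\sqrt\varepsilon\le\delta/4$.
\item $c_2>0$ with $4\gamma(2c_2)^{(p-1)/2}M\le\delta h_0^2/8$; this fixes $c_1=c_2e^{-2/\varepsilon}$.
\item $R\ge1$ with $\mathcal E_R\le\frac\delta4g^2+\frac\delta8h_0^2$ for every $g\ge0$. Since $g\le\frac12(g^2+1)$, it suffices that $a_R=M^{3/2}\|W_1\|_1/(6c_1R)$ satisfy $a_R\le\frac\delta4$ and $a_R+\frac{2c_2}R+\frac{M^2\|W_2\|_\infty}{3c_1R}\le\frac\delta8h_0^2$, which holds for large $R$.
\end{itemize}
All choices depend only on $p,\kappa,M,\|W_1\|_1,\|W_2\|_\infty$. For $t\in I$ let $\Psi_t$ be the weight given by Proposition~\ref{prop:key} for $v=u(t)$, and $g=\|u_x(t)\|_2$. By part (ii) and \eqref{eq:coercive}, for every $t\in I$,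
\[
\mathcal B[u(t);\Psi_t]\ge\delta(g^2+h_0^2)-\tfrac\delta2g^2-\tfrac\delta4h_0^2\ge\beta:=\tfrac12\delta h_0^2>0 .
\]
Let $Z(t)=\mathcal Z[q_{u(t)}]$. We have $\|q_{u(t)}\|_1=M+24c_2R$ and $\|q_{u(s)}-q_{u(t)}\|_1\le2M^{1/2}\|u(s)-u(t)\|_2$, so by \eqref{eq:Zbounds} $Z$ is continuous and
\[
0\le Z\le B:=\frac{(M+24c_2R)^3}{8c_1^2}.
\]
Fix $t$ and let $y_t(s)=\int\Psi_t|u(s)|^2dx$. In $q_{u(s)}-q_{u(t)}$ the plateau cancels, and $\Psi_t$ is even, so Proposition~\ref{prop:key}(i) gives $Z(s)-Z(t)\ge y_t(s)-y_t(t)$ for all $s\in I$. By Lemma~\ref{lem:virial}, $y_t\in C^2(I)$ and $y_t''(t)=\mathcal B[u(t);\Psi_t]\ge\beta$. Lemma~\ref{lem:touch} yields $|I|\le T_*:=\sqrt{8B/\beta}$. So $I$ is bounded above and below, which is case (a).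
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
Under the scaling \eqref{eq:scaling}, condition \eqref{eq:threshold} and $\kappa$ are invariant, $M(u_\lambda)=\lambda^{-2s_c}M(u)$ and $|I(u_\lambda)|=\lambda^{-2}|I(u)|$.

(i) Here $W_1=W_2=0$, so $T_*=T_*(p,\kappa,M)$. Choose $\lambda$ with $M(u_\lambda)=M(Q)$, that is, $\lambda^2=(M(u_0)/M(Q))^{1/s_c}$. Then
\[
|I|=\lambda^2|I(u_\lambda)|\le T_*(p,\kappa,M(Q))\,M(Q)^{-1/s_c}\,M(u_0)^{1/s_c}.
\]
If $u_0\ne0$ and $E_0(u_0)\le0$, Lemma~\ref{lem:coercive}(a) gives \eqref{eq:threshold} with $\kappa=1$.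

(ii) Fix data satisfying \eqref{eq:threshold}, for example $(1+\eta)Q$ as in (iii). The assumed bound for $u_\lambda$ reads $\lambda^{-2}|I|\le C'(p,\kappa)\lambda^{-2s_ca}M(u_0)^a$. Since $|I|>0$, the function $\lambda^{2(s_ca-1)}$ is bounded on $(0,\infty)$, so $s_ca=1$.

(iii) For $\eta>0$ let $u_0=(1+\eta)Q$. Equality holds in \eqref{eq:F}, so $M^\sigma E_0=F(X_\eta)$ with $X_\eta=(1+\eta)^{\sigma+1}X_Q>X_Q$, and \eqref{eq:threshold} holds because $F(X_\eta)<F(X_Q)$. Let $\eta_0>0$ be defined by $F(X_{\eta_0})=0$. On $(0,\eta_0]$ we have $\kappa=1-F(X_\eta)/F(X_Q)$, a continuous strictly increasing function of $\eta$ with range $(0,1]$. So each $\kappa\in(0,1]$ is attained at exactly one $\eta(\kappa)\in(0,\eta_0]$, and $\eta(\kappa)\to0$ as $\kappa\to0$. Since $e^{it}Q$ is global, (S2) shows that the lifespan of the solution with data $(1+\eta)Q$ tends to $\infty$ as $\eta\to0$, while the mass tends to $M(Q)$. Since $C(p,\kappa)\ge|I|\,M(u_0)^{-1/s_c}$ for $u_0=(1+\eta(\kappa))Q$, we get $C(p,\kappa)\to\infty$.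

(iv) The solution $e^{it}Q$ is global and bounded in $H^1$, and $u_0=Q$ gives equality in both conditions of \eqref{eq:threshold}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GD}
\emph{Global dynamics below the ground state for the focusing semilinear Schr\"odinger equation with a linear potential},
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412230052057WH}.

\bibitem{Pazy}
Pazy, \emph{Semigroups of Linear Operators}.

\end{thebibliography}
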